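\title{A $2$-weakly amenable Banach algebra need not be $4$-weakly amenable}

\begin{abstract}
A Banach algebra $A$ is $n$-weakly amenable if every bounded derivation from $A$ into its $n$-th dual is inner. We construct a commutative semisimple Banach algebra, an ideal in its second dual, that is $2$-weakly amenable but not $4$-weakly amenable. For $2$-weakly amenable algebras that are ideals in their second duals, we determine exactly when $4$-weak amenability holds. Using an iterated James-type sum, we then construct for every $k\ge1$ a commutative Banach algebra that is $2k$-weakly amenable but not $(2k+2)$-weakly amenable.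
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a complex Banach algebra. A \emph{Banach $A$-bimodule} is a Banach space $X$ that is an $A$-bimodule with jointly continuous actions. We write $\langle x,\lambda\rangle=\lambda(x)$ for $x\in X$ and $\lambda\in X'$. The dual space $X'$ is a Banach $A$-bimodule under
\[
\langle x,a\cdot\lambda\rangle=\langle x\cdot a,\lambda\rangle,\qquad
\langle x,\lambda\cdot a\rangle=\langle a\cdot x,\lambda\rangle
\qquad(a\in A,\ x\in X,\ \lambda\in X').
\]
Iterating, we obtain bimodules $X^{(0)}=X$, $X^{(n+1)}=(X^{(n)})'$. In particular, $A$ is a bimodule over itself through its product, and so are all its iterated duals $A^{(n)}$.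

A \emph{derivation} is a linear map $D:A\to X$ with $D(ab)=Da\cdot b+a\cdot Db$ for all $a,b\in A$. It is \emph{inner} if $D=\delta_x$ for some $x\in X$, where $\delta_x(a)=a\cdot x-x\cdot a$. For $n\ge1$, the algebra $A$ is \emph{$n$-weakly amenable} if every bounded derivation $A\to A^{(n)}$ is inner; $1$-weak amenability is called weak amenability. These conditions test the derivations of $A$ against a sequence of modules built from $A$ alone, and one wants to know how many of the conditions are really different.

Identify $A$ with its canonical image in $A''$, and let $\square$ be the first Arens product, which makes $A''$ a Banach algebra (see Section~\ref{sec:prelim}). Dales, Ghahramani and Gr{\o}nb{\ae}k showed that $(n+2)$-weak amenability implies $n$-weak amenability for every $n\ge1$, and that a weakly amenable algebra which is an ideal in $(A'',\square)$ is $(2m-1)$-weakly amenable for every $m\ge1$. Zhang showed that a weakly amenable Banach algebra need not be $3$-weakly amenable. So the odd and the even conditions each form a chain of increasing strength, and the first step of the odd chain is strict.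 We answer the corresponding question for the even chain, which we take from \cite{Rees}:

\begin{quote}
\emph{Is every $2$-weakly amenable Banach algebra $4$-weakly amenable?}
\end{quote}

The simplest algebras do not separate the two conditions. If $A$ is reflexive, then $A^{(2k)}\cong A$ as bimodules for all $k$, so all even conditions coincide. If $A$ is commutative and its idempotents span a dense subspace, as for $c_0$, then $A$ is $n$-weakly amenable for every $n$ (Lemma~\ref{lem:idem}). In view of the odd case one might guess that the answer is positive at least for algebras that are ideals in their second duals. It is negative even there. Sequence spaces carry the pointwise product, and $A^2=\{ab:a,b\in A\}$.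

\begin{theorem}\label{thm:main}
Let $z=(n^{-1/2})_{n\ge1}$, let $S=\ell^2\oplus\mathbb Cz\subset c_0$ be normed as in Section~\ref{sec:example}, and let $A=S\oplus c_0$ be the direct sum of the two algebras. Then $A$ is a commutative semisimple Banach algebra that is an ideal in $(A'',\square)$, is $2$-weakly amenable, and is not $4$-weakly amenable.
\end{theorem}

For ideals in the second dual, the example fails for the only possible reason.

\begin{theorem}\label{thm:ideal}
Let $A$ be a $2$-weakly amenable Banach algebra that is a two-sided ideal in $(A'',\square)$. The following are equivalent: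
\begin{enumerate}
\item[(a)] $A$ is $4$-weakly amenable;
\item[(b)] $A$ is $2k$-weakly amenable for all $k\ge1$;
\item[(c)] $A$ is reflexive, or $\operatorname{span}A^2$ is dense in $A$.
\end{enumerate}
\end{theorem}

Without the ideal condition, every step of the even chain is strict.

\begin{theorem}\label{thm:levels}
For every $k\ge1$ there is a commutative Banach algebra that is $2k$-weakly amenable but not $(2k+2)$-weakly amenable.
\end{theorem}

\begin{corollary}\label{cor:class}
As $A$ ranges over all Banach algebras, the sets $\{k\ge1: A\text{ is }2k\text{-weakly amenable}\}$ are exactly the initial segments of $\{1,2,\dots\}$: the empty set, the sets $\{1,\dots,k\}$, and the whole set.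
\end{corollary}

All our examples come from one evident source of derivations. Suppose that $f\in A'$ vanishes on $A^2$ and that $x\in X$ satisfies $a\cdot x=x\cdot a=0$ for all $a\in A$. Then $Da=f(a)x$ is a bounded derivation, because both sides of the derivation identity are zero. At level $1$ the functional supplies its own $x$: if $f\ne0$ vanishes on $A^2$, then $a\cdot f=f\cdot a=0$ in $A'$, and $Da=f(a)f$ is not inner, since $\langle a,Da\rangle=f(a)^2$ while $\langle a,\delta_\lambda(a)\rangle=\lambda(a^2)-\lambda(a^2)=0$. So a weakly amenable algebra has $\operatorname{span}A^2$ dense, and this source is dry at every level. The even levels behave differently: $f$ lives in $A'$, and $A''$ need not contain any nonzero element annihilated by $A$. The plan is to keep such an $f$ and to control the first even dual in which an annihilated element appears.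

Section~\ref{sec:prelim} isolates a class of commutative algebras for which the maps $f(\cdot)x$ are the only bounded derivations, and Section~\ref{sec:example} proves Theorem~\ref{thm:main} by hand. Section~\ref{sec:split} decomposes the even duals in terms of the iterates of $X\mapsto X''/X$ and proves Theorem~\ref{thm:ideal}. Section~\ref{sec:james} constructs a right inverse of $X\mapsto X''/X$, and Section~\ref{sec:levels} iterates it to prove Theorem~\ref{thm:levels}.

\section{Dual modules, idempotents and annihilators}\label{sec:prelim}

An \emph{isomorphism} of Banach $A$-bimodules is a bounded linear bijection that commutes with both actions; its inverse is bounded by the open mapping theorem. Composition with an isomorphism preserves bounded derivations and inner derivations, so only the isomorphism class of $A^{(n)}$ matters. Let $\kappa_X:X\to X''$ be the canonical isometric embedding. For a bounded operator $R:X\to Y$, the second adjoint $R''$ is weak*-continuous and satisfies $R''\kappa_X=\kappa_YR$. We use three facts.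

\begin{enumerate}
\item[(D1)] If $R:X\to Y$ is a bounded bimodule map, so is $R':Y'\to X'$, since $\langle x,R'(a\cdot\lambda)\rangle=\langle R(x\cdot a),\lambda\rangle=\langle x,a\cdot R'\lambda\rangle$, and likewise on the right. Also $(X\oplus Y)'=X'\oplus Y'$ as bimodules.
\item[(D2)] For $a\in A$, the maps $\Phi\mapsto a\cdot\Phi$ and $\Phi\mapsto\Phi\cdot a$ on $X''$ are the second adjoints of $x\mapsto a\cdot x$ and $x\mapsto x\cdot a$; apply the definition of the dual actions twice. Hence $\kappa_X$ is a bimodule map, and we regard $X$ as a closed submodule of $X''$.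
\item[(D3)] For $\Phi,\Psi\in A''$ and $\lambda\in A'$, define $\Psi\bullet\lambda\in A'$ by $\langle a,\Psi\bullet\lambda\rangle=\langle\lambda\cdot a,\Psi\rangle$. The first Arens product is given by $\langle\lambda,\Phi\,\square\,\Psi\rangle=\langle\Psi\bullet\lambda,\Phi\rangle$. For $a\in A$ we get $\langle\lambda,a\,\square\,\Psi\rangle=\langle\lambda\cdot a,\Psi\rangle$, so $a\,\square\,\Psi=a\cdot\Psi$; and $\kappa_A(a)\bullet\lambda=a\cdot\lambda$, so $\Phi\,\square\,a=\Phi\cdot a$. Thus $A$ is an ideal in $(A'',\square)$ if and only if $A\cdot A''\subset A$ and $A''\cdot A\subset A$.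
\end{enumerate}

A bimodule $X$ is \emph{symmetric} if $a\cdot x=x\cdot a$ for all $a$ and $x$. The only inner derivation into a symmetric bimodule is $0$. Duals and quotients of symmetric bimodules are symmetric, so if $A$ is commutative, every $A^{(n)}$ is symmetric, and $A$ is $n$-weakly amenable if and only if every bounded derivation $A\to A^{(n)}$ is zero. For symmetric $X$ put
\[
\operatorname{Ann}_A(X)=\{x\in X:\ a\cdot x=0\text{ for all }a\in A\}.
\]
From $\langle y,a\cdot\lambda\rangle=\langle a\cdot y,\lambda\rangle$ we see that, for symmetric $Y$,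
\begin{equation}\label{eq:annperp}
\operatorname{Ann}_A(Y')=\{\lambda\in Y':\ \lambda\text{ vanishes on }A\cdot Y\}.
\end{equation}

Idempotents are our tool for forcing derivations to vanish.

\begin{lemma}\label{lem:idem}
Let $X$ be a symmetric Banach $A$-bimodule, $D:A\to X$ a derivation and $p=p^2\in A$. Then $Dp=0$. If $D$ is bounded, it vanishes on the closed linear span of the idempotents of $A$.
\end{lemma}

\begin{proof}
We have $Dp=D(p^2)=2p\cdot Dp$. Acting by $p$ gives $p\cdot Dp=2p\cdot Dp$, so $p\cdot Dp=0$, and therefore $Dp=0$.
\end{proof}

If the idempotents span a dense subspace, no bounded derivation survives. The next case is that they miss exactly one direction, and that all products miss it too.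

\begin{lemma}\label{lem:reduce}
Let $A$ be a commutative Banach algebra and let $\varphi\in A'$ be a nonzero functional that vanishes on $A^2$. Suppose that the idempotents of $A$ span a dense subspace of $\ker\varphi$. Then the bounded derivations from $A$ into a symmetric Banach $A$-bimodule $X$ are exactly the maps $a\mapsto\varphi(a)x$ with $x\in\operatorname{Ann}_A(X)$. In particular, $A$ is $n$-weakly amenable if and only if $\operatorname{Ann}_A(A^{(n)})=0$.
\end{lemma}

\begin{proof}
These maps are derivations, as noted in the introduction. Conversely, let $D$ be a bounded derivation, choose $a_0$ with $\varphi(a_0)=1$, and put $x=Da_0$. By Lemma~\ref{lem:idem}, $D$ vanishes on $\ker\varphi$, so $Da=\varphi(a)x$. For $a\in A$ the product $aa_0$ lies in $\ker\varphi$, hence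
\[
0=D(aa_0)=\varphi(a)\,a_0\cdot x+a\cdot x .
\]
Taking $a=a_0$ gives $a_0\cdot x=0$, and then $a\cdot x=0$ for every $a$. The last statement holds because $\varphi(\cdot)x=0$ only for $x=0$.
\end{proof}

\section{The counterexample}\label{sec:example}

By Lemma~\ref{lem:reduce}, it suffices to find an algebra of the kind described there with $\operatorname{Ann}_A(A'')=0$ and $\operatorname{Ann}_A(A^{(4)})\ne0$. We take the functional $\varphi$ from one algebra and the annihilators from another.

\subsection*{The algebra $c_0$ has the right annihilators}
Let $e_n$ be the $n$-th unit vector. The dual actions of $c_0$ on $c_0'=\ell^1$ and on $c_0''=\ell^\infty$ are pointwise multiplication. If $w\in\ell^\infty$ and $e_nw=0$ for all $n$, then $w=0$; so $\operatorname{Ann}_{c_0}(c_0'')=0$. Two duals higher the situation changes.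

\begin{lemma}\label{lem:c0}
$\operatorname{Ann}_{c_0}(c_0^{(4)})\neq0$.
\end{lemma}

\begin{proof}
Regard $\ell^1$ as a closed submodule of $\ell^1{}''=(\ell^\infty)'=c_0'''$, and let $c_0^\perp$ be the space of $\mu\in(\ell^\infty)'$ that vanish on $c_0$. The restriction to $c_0$ of any $\mu\in(\ell^\infty)'$ is given by a unique $\lambda\in\ell^1$, and $\mu-\lambda\in c_0^\perp$; thus $c_0'''=\ell^1\oplus c_0^\perp$. For $c\in c_0$, $\mu\in c_0^\perp$ and $w\in\ell^\infty$ we have $\langle w,c\cdot\mu\rangle=\langle wc,\mu\rangle=0$, because $wc\in c_0$. Hence $c_0\cdot c_0'''\subset\ell^1$. By the Hahn--Banach theorem $c_0^\perp\ne0$, so $\ell^1$ is a proper closed subspace of $c_0'''$, and there is a nonzero $x\in c_0^{(4)}$ that vanishes on $\ell^1$. By \eqref{eq:annperp}, $x\in\operatorname{Ann}_{c_0}(c_0^{(4)})$.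
\end{proof}

However, $c_0$ has no nonzero bounded functional vanishing on products, since every $e_n=e_n^2$ is a product.

\subsection*{The algebra $S$ has the functional}
We need a second algebra that carries such a functional and adds no annihilated element to the second dual. The algebra $\mathbb C$ with zero product has the functional but is annihilated by itself. Instead we adjoin to $\ell^2$ a sequence with no zero coordinate that is not in $\ell^2$ but whose square is. Let $z=(n^{-1/2})_{n\ge1}\in c_0$. Then $z\notin\ell^2$, $z^2=(1/n)\in\ell^2$, and $z\ell^2\subset\ell^2$. Put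
\[
S=\ell^2\oplus\mathbb Cz\subset c_0,\qquad \|b+\lambda z\|=K(\|b\|_2+|\lambda|),\qquad K=\|z^2\|_2=\pi/\sqrt6>1 .
\]
The product $(b+\lambda z)(b'+\lambda'z)=bb'+\lambda zb'+\lambda'zb+\lambda\lambda'z^2$ lies in $\ell^2$. Since $\|bb'\|_2\le\|b\|_2\|b'\|_2$ and $\|zb\|_2\le\|b\|_2$, its $\ell^2$-norm is at most $K(\|b\|_2+|\lambda|)(\|b'\|_2+|\lambda'|)$, so the norm of $S$ is submultiplicative. As a Banach space $S$ is isomorphic to the Hilbert space $\ell^2\oplus\mathbb C$. Thus $S$ is a reflexive commutative Banach algebra, and $\|s\|_\infty\le\|s\|$ for $s\in S$. The bounded functional $d(b+\lambda z)=\lambda$ satisfies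
\begin{equation}\label{eq:d}
d\neq0,\qquad S^2\subset\ell^2=\ker d,
\end{equation}
and the idempotents $e_n$ span a dense subspace of $\ker d$. Also $\operatorname{Ann}_S(S)=0$, because $e_n\in S$ for all $n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Give $A=S\oplus c_0$ the coordinatewise product and the norm $\|s\|+\|c\|_\infty$. A commutative Banach algebra is semisimple if and only if its characters separate points. The functionals $(s,c)\mapsto s_n$ and $(s,c)\mapsto c_n$ are characters that separate the points of $A$, so $A$ is semisimple.

By (D1), $A^{(n)}=S^{(n)}\oplus c_0^{(n)}$, with $(s,c)$ acting as $s$ on the first summand and as $c$ on the second. Since $S$ is reflexive,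
\[
A''=S\oplus\ell^\infty,\qquad (s,c)\cdot(\sigma,w)=(s\sigma,cw).
\]
The right-hand side lies in $A$, so $A$ is an ideal in $(A'',\square)$ by (D3).

Let $\varphi(s,c)=d(s)$. By \eqref{eq:d}, $\varphi\neq0$ vanishes on $A^2$, and the idempotents $(e_n,0)$ and $(0,e_n)$ span a dense subspace of $\ker\varphi=\ell^2\oplus c_0$. So Lemma~\ref{lem:reduce} applies. An element of $A''$ annihilated by all these idempotents has all coordinates zero, so $\operatorname{Ann}_A(A'')=0$ and $A$ is $2$-weakly amenable. If $x\neq0$ is in $\operatorname{Ann}_{c_0}(c_0^{(4)})$, as provided by Lemma~\ref{lem:c0}, then $(0,x)\in\operatorname{Ann}_A(A^{(4)})$. Thus $D(s,c)=d(s)\,(0,x)$ is a nonzero bounded derivation into the symmetric bimodule $A^{(4)}$, and $A$ is not $4$-weakly amenable.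
\end{proof}

\begin{remark}
Each summand is $2k$-weakly amenable for all $k$: for $c_0$ use Lemma~\ref{lem:idem}, and for $S$ use Lemma~\ref{lem:reduce} with $S^{(2k)}\cong S$. The derivation $D$ crosses from the first summand to the fourth dual of the second.
\end{remark}

\begin{remark}
Every derivation $D:A\to A''$ is zero, bounded or not. For $a\in A$ and $p=(e_n,0)$ or $(0,e_n)$, the product $pa$ is a scalar multiple of $p$, so Lemma~\ref{lem:idem} gives $0=D(pa)=p\cdot Da$; hence all coordinates of $Da$ vanish.
\end{remark}

\section{The even duals and the quotient $X''/X$}\label{sec:split}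

In Lemma~\ref{lem:c0} the functionals on $c_0'''=\ell^1\oplus c_0^\perp$ that vanish on $\ell^1$ are the functionals on $c_0^\perp=(\ell^\infty/c_0)'$. So the annihilated element came from $(c_0''/c_0)''$, and it was annihilated because $c_0$ acts as zero on $c_0''/c_0$. The same decomposition holds for every bimodule, and it tells us which modules are new at each even level.

For a Banach $A$-bimodule $X$ put $Q(X)=X''/X$, which is a Banach $A$-bimodule by (D2), and let $Q^0(X)=X$, $Q^{j+1}(X)=Q(Q^j(X))$. An isomorphism $R:X\to Y$ induces an isomorphism $Q(X)\cong Q(Y)$, because $R''$ is an isomorphism that maps $X$ onto $Y$. Note that $Q(X)=0$ if and only if $X$ is reflexive. Write $Y^{\oplus r}$ for the direct sum of $r$ copies of $Y$.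

\begin{proposition}\label{prop:split}
For every Banach $A$-bimodule $X$ and every $k\ge1$,
\[
X^{(2k)}\cong\bigoplus_{j=0}^{k-1}\bigl(Q^j(X)''\bigr)^{\oplus\binom{k-1}{j}}
\]
as Banach $A$-bimodules. Consequently, $A$ is $2k$-weakly amenable if and only if, for every $0\le j\le k-1$, every bounded derivation $A\to Q^j(A)''$ is inner.
\end{proposition}

For example, $X^{(4)}\cong X''\oplus Q(X)''$ and $X^{(6)}\cong X''\oplus(Q(X)'')^{\oplus2}\oplus Q^2(X)''$. Passing from level $2k$ to level $2k+2$ adds exactly one new module to test, namely $Q^k(A)''$.

\begin{proof}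
Let $Y$ be a Banach $A$-bimodule and $q:Y''\to Q(Y)$ the quotient map. By (D1) and (D2), the maps $q'$, $\kappa_Y'$ and $\kappa_{Y'}$ are bimodule maps. The adjoint $q'$ is an isometry of $Q(Y)'$ onto the space of functionals on $Y''$ that vanish on $Y$, which is $\ker\kappa_Y'$. Moreover $\kappa_Y'\kappa_{Y'}$ is the identity of $Y'$, since $\langle y,\kappa_Y'\kappa_{Y'}\lambda\rangle=\langle\lambda,\kappa_Yy\rangle=\langle y,\lambda\rangle$. Hence $\kappa_{Y'}\kappa_Y'$ is a bounded projection of $Y'''$ onto $\kappa_{Y'}(Y')$ with kernel $q'(Q(Y)')$, and it is a bimodule map. So $Y'''\cong Y'\oplus Q(Y)'$, and taking duals,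
\begin{equation}\label{eq:four}
Y^{(4)}\cong Y''\oplus Q(Y)''.
\end{equation}
The formula for $X^{(2k)}$ is trivial when $k=1$. If it holds for $k$, take second duals and apply \eqref{eq:four} to each $Y=Q^j(X)$:
\[
X^{(2k+2)}\cong\bigoplus_{j=0}^{k-1}\bigl(Q^j(X)''\oplus Q^{j+1}(X)''\bigr)^{\oplus\binom{k-1}{j}}.
\]
Here $Q^j(X)''$ occurs $\binom{k-1}{j}+\binom{k-1}{j-1}=\binom kj$ times, which is the formula for $k+1$.

A linear map $D=(D_1,\dots,D_r)$ from $A$ into a direct sum of bimodules is a bounded derivation if and only if each $D_i$ is, and $\delta_{(x_1,\dots,x_r)}=(\delta_{x_1},\dots,\delta_{x_r})$. Since each $Q^j(A)''$ with $0\le j\le k-1$ occurs at least once in $A^{(2k)}$, the last statement follows.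
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ideal}]
By (D3), $a\cdot\Phi$ and $\Phi\cdot a$ lie in $A$ for all $a\in A$, $\Phi\in A''$. This says that both actions of $A$ on $Q(A)$ are zero. Zero actions pass to second duals and to quotients, so both actions are zero on $Q^j(A)$ and on $Q^j(A)''$ for all $j\ge1$. The derivations into a bimodule with zero actions are the linear maps that vanish on $A^2$, and only $0$ is inner.

(c)$\Rightarrow$(b). By Proposition~\ref{prop:split} we must show that all bounded derivations $A\to Q^j(A)''$ are inner. For $j=0$ this is $2$-weak amenability. Let $j\ge1$. If $A$ is reflexive, then $Q^j(A)=0$. If $\operatorname{span}A^2$ is dense, then a bounded linear map that vanishes on $A^2$ is zero.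

(b)$\Rightarrow$(a) is trivial.

(a)$\Rightarrow$(c). Suppose that (c) fails. Then there are a nonzero $f\in A'$ that vanishes on $A^2$, by the Hahn--Banach theorem, and a nonzero $\xi\in Q(A)''$. The map $a\mapsto f(a)\xi$ is a nonzero bounded derivation $A\to Q(A)''$, hence not inner. By Proposition~\ref{prop:split} with $k=2$, $A$ is not $4$-weakly amenable.
\end{proof}

\begin{remark}
The hypothesis of $2$-weak amenability enters only in the case $j=0$ of (c)$\Rightarrow$(b). It is needed there: $\mathbb C$ with zero product is reflexive, hence an ideal in its second dual, and the identity map is a non-inner derivation into each even dual. The ideal hypothesis is needed too: for $k\ge2$ the algebras of Theorem~\ref{thm:levels} satisfy (a) but not (b).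
\end{remark}

\section{The James sum: a right inverse of $Q$}\label{sec:james}

For an algebra as in Lemma~\ref{lem:reduce}, Proposition~\ref{prop:split} says that we need $\operatorname{Ann}_A(Q^j(A)'')$ to be zero for $j<k$ and nonzero for $j=k$. We have one module with this behavior for $k=1$. Let $S$ act on $c_0$ pointwise; here and below an $S$-module is regarded as a symmetric $S$-bimodule. Then $\operatorname{Ann}_S(\ell^\infty)=0$, while $S$ acts as zero on $Q(c_0)=\ell^\infty/c_0$ because $S\subset c_0$. To delay the appearance of $\ell^\infty/c_0$ by one level, we want an $S$-module $J$ with $Q(J)\cong c_0$ and $\operatorname{Ann}_S(J'')=0$; to delay it further, we want to repeat the step. The module $J$ must also be an algebra with many idempotents, so that Lemma~\ref{lem:reduce} remains available. The following definition lists what the construction needs and reproduces.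

\begin{definition}\label{def:adm}
A pair $(E,(E_n)_{n\ge1})$ is \emph{admissible} if:
\begin{enumerate}
\item[(A1)] $E$ is a commutative Banach algebra and an $S$-module, with $\|sx\|\le\|s\|\|x\|$ and $s(xy)=(sx)y$ for $s\in S$, $x,y\in E$;
\item[(A2)] $E_1\subset E_2\subset\cdots$ are finite-dimensional subalgebras and $S$-submodules of $E$, and $\bigcup_nE_n$ is dense in $E$;
\item[(A3)] each $E_n$ is spanned by idempotents;
\item[(A4)] $\operatorname{Ann}_S(E)=0$.
\end{enumerate}
\end{definition}

The pair $E=c_0$, $E_n=\operatorname{span}\{e_1,\dots,e_n\}$ is admissible; the norm inequality in (A1) follows from $\|s\|_\infty\le\|s\|$.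

We look for a space $V$ of convergent sequences $(x_n)$ with $x_n\in E_n$ such that $V$ is the second dual of its subspace $J$ of null sequences; then taking limits identifies $J''/J$ with $E$. The construction is a variant of Bellenot's $J$-sum, and we give full proofs. Fix an admissible pair. For $x=(x_n)_{n\ge1}\in\prod_nE_n$ put $x_0=0$. A \emph{chain} is a finite sequence $P=(p_0<p_1<\dots<p_l)$ of nonnegative integers, and its \emph{steps} are the pairs $(p_{i-1},p_i)$. Define
\[
\nu_P(x)=\Bigl(\sum_{i=1}^l\|x_{p_i}-x_{p_{i-1}}\|^2\Bigr)^{1/2},\qquad
N(x)=\sup_P\nu_P(x),\qquad V=\{x:\ N(x)<\infty\}.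
\]
Products and the action of $S$ on $\prod_nE_n$ are coordinatewise; they are defined because each $E_n$ is a subalgebra and a submodule.

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] $N$ is a complete norm on $V$, and $\|x_n\|\le N(x)$ for all $n$.
\item[(b)] For $x\in V$ the limit $Lx=\lim_nx_n$ exists in $E$, and $\|Lx\|\le N(x)$.
\item[(c)] $N(xy)\le2N(x)N(y)$ and $N(sx)\le\|s\|N(x)$ for $x,y\in V$, $s\in S$. The map $L:V\to E$ is an algebra homomorphism and an $S$-module map.
\item[(d)] $L$ is onto.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $\nu_P$ is a seminorm, and the chain $(0,n)$ gives $\|x_n\|\le N(x)$; so $N$ is a norm on $V$. If $(x^{(r)})$ is $N$-Cauchy, then it converges in each coordinate to some $x_n\in E_n$, and $\nu_P(x-x^{(r)})=\lim_{r'}\nu_P(x^{(r')}-x^{(r)})\le\sup_{r'\ge r}N(x^{(r')}-x^{(r)})$ for every chain $P$. Hence $N(x-x^{(r)})\to0$.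

(b) If $(x_n)$ is not Cauchy, there are $\varepsilon>0$ and $p_1<q_1<p_2<q_2<\cdots$ with $\|x_{q_i}-x_{p_i}\|\ge\varepsilon$. The chain $(p_1,q_1,\dots,p_r,q_r)$ gives $N(x)^2\ge r\varepsilon^2$ for every $r$, so $x\notin V$.

(c) By (a), $\|x_py_p-x_qy_q\|\le N(x)\|y_p-y_q\|+\|x_p-x_q\|N(y)$, and Minkowski's inequality gives $\nu_P(xy)\le N(x)\nu_P(y)+\nu_P(x)N(y)$. The second inequality follows from (A1), and the properties of $L$ follow from continuity of the product and of the action.

(d) For $y\in E_n$ let $c=(0,\dots,0,y,y,\dots)$, with $y$ in all positions $\ge n$. It belongs to $\prod_jE_j$ because the $E_j$ increase. A chain has at most one step across which $c$ changes, so $N(c)=\|y\|$, and $Lc=y$. Since $\bigcup_nE_n$ is a dense subspace, every $y\in E$ is a sum $\sum_iy_i$ with $y_i\in\bigcup_nE_n$ and $\sum_i\|y_i\|<\infty$. The corresponding series $\sum_ic_i$ converges in $V$ by (a), and $L$ maps its sum to $y$.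
\end{proof}

With the norm $2N$, the space $V$ is a commutative Banach algebra. The \emph{James sum} of the pair is the closed ideal
\[
J=J(E)=\ker L=\{x\in V:\ x_n\to0\},
\]
with the norm $2N$. In the estimates below we use the equivalent norm $N$ on $J$ and the corresponding dual norms on $J'$ and $J''$.

\begin{example}\label{ex:james}
Let $E=E_n=\mathbb C$, with $s\in S$ acting as multiplication by $s_1$. Then $V$ consists of the scalar sequences of bounded quadratic variation, and $V=J\oplus\mathbb C(1,1,\dots)$. Proposition~\ref{prop:bidual} below says that $J''=V$, so that $J''/J$ is one-dimensional. The constant sequence enters $J''$ as the weak* limit of its truncations $(1,\dots,1,0,0,\dots)$, which have $N=\sqrt2$.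
\end{example}

The example suggests comparing $J''$ with $V$ through truncations. Put $\pi_nx=(x_1,\dots,x_n,0,0,\dots)$ and let $F_n$ be the space of sequences that vanish beyond position $n$. Then $F_n\subset J$, and $F_n\cong E_1\oplus\dots\oplus E_n$ is finite-dimensional.

\begin{lemma}\label{lem:trunc}
For $x\in\prod_nE_n$ we have $N(\pi_nx)\le\sqrt2\,N(x)$ and $N(x)\le\sup_nN(\pi_nx)$. For $x\in J$ we have $N(x-\pi_nx)\to0$.
\end{lemma}

\begin{proof}
Fix a chain $P$ and call a step $(p,q)$ \emph{crossing} if $p\le n<q$; there is at most one. In $\nu_P(\pi_nx)^2$ the steps with $q\le n$ contribute at most $N(x)^2$, the crossing step contributes $\|x_p\|^2\le N(x)^2$, and the steps with $p>n$ contribute $0$. This gives the first inequality. The second holds because $\nu_P(x)=\nu_P(\pi_nx)$ as soon as $P\subset\{0,\dots,n\}$.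

Let $x\in J$ and let $v_n$ be the supremum of $\nu_P(x)$ over the chains with $p_0>n$. The sequence $(v_n)$ is nonincreasing. If $v_n\ge\varepsilon>0$ for all $n$, we can choose chains $P_1,P_2,\dots$, each starting after the previous one ends, with $\nu_{P_i}(x)^2>\varepsilon^2/2$; concatenating them gives $N(x)=\infty$. So $v_n\to0$. In $\nu_P(x-\pi_nx)^2$ the steps with $q\le n$ contribute $0$, the crossing step contributes $\|x_q\|^2$, and the rest contribute at most $v_n^2$. Hence $N(x-\pi_nx)^2\le\sup_{q>n}\|x_q\|^2+v_n^2\to0$.
\end{proof}

An element $\tau\in J''$ determines a sequence through its truncations $\pi_n''\tau$. The difficulty is to show that the sequence determines $\tau$, and for this the truncations must converge in norm on $J'$. This is where the exponent $2$ is used, through an upper $\ell^2$-estimate for blocks.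

\begin{lemma}\label{lem:upper}
Let $I_1<I_2<\dots<I_r$ be successive disjoint intervals of positive integers, and let $u_k\in J$ be supported in $I_k$. Then $N(u_1+\dots+u_r)^2\le5\sum_kN(u_k)^2$.
\end{lemma}

\begin{proof}
Let $w=\sum_ku_k$ and fix a chain $P$. On $I_k$ we have $w=u_k$. The points of $P$ in $I_k$ form a subchain, so the steps with both ends in $I_k$ contribute at most $N(u_k)^2$ to $\nu_P(w)^2$. For every other step $(p,q)$ use $\|w_p-w_q\|^2\le2\|w_p\|^2+2\|w_q\|^2$. If $q\in I_k$ and $p\notin I_k$, then $q$ is the first point of $P$ in $I_k$; if $p\in I_k$ and $q\notin I_k$, then $p$ is the last. So $I_k$ accounts for at most two of the terms $2\|w_p\|^2$, each at most $2N(u_k)^2$, and points outside $\bigcup_kI_k$ account for $0$. These steps contribute at most $4\sum_kN(u_k)^2$.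
\end{proof}

\begin{lemma}\label{lem:shrink}
For every $f\in J'$, $\|f-f\circ\pi_n\|\to0$.
\end{lemma}

\begin{proof}
Suppose not. Then there is $\varepsilon>0$ such that for infinitely many $n$ there is $x\in J$ with $N(x)\le1$ and $|f(x-\pi_nx)|>\varepsilon$. For such $n$ and $x$, Lemma~\ref{lem:trunc} gives $M>n$ with $|f(\pi_Mx-\pi_nx)|>\varepsilon$. The vector $\pi_Mx-\pi_nx$ is supported in $\{n+1,\dots,M\}$ and has norm at most $2\sqrt2\le3$. Choosing each new $n$ beyond the previous $M$ and multiplying by unimodular scalars, we obtain $u_1,u_2,\dots$ supported in successive disjoint intervals, with $N(u_k)\le3$ and $f(u_k)>\varepsilon$. Let $w_r=\sum_{k\le r}u_k/k$. By Lemma~\ref{lem:upper}, $N(w_r)^2\le45\sum_kk^{-2}<\infty$, while $f(w_r)\ge\varepsilon\sum_{k\le r}1/k\to\infty$. This contradicts the boundedness of $f$.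
\end{proof}

\begin{remark}
Take $E=E_n=\mathbb C$. With the total variation $\sum_n|x_n-x_{n-1}|$ in place of $N$, Lemma~\ref{lem:shrink} fails: $f(x)=\sum_n(-1)^n(x_n-x_{n-1})$ has norm at most $1$, and $|f(e_n)|=2$ equals the norm of $e_n$. With the supremum norm, the null sequences form $c_0$, whose second dual contains divergent sequences. The quadratic variation avoids both defects.
\end{remark}

\begin{proposition}\label{prop:bidual}
There is an isomorphism of Banach spaces $\Theta:J''\to V$, determined by $\pi_n\Theta\tau=\pi_n''\tau$ for all $n$, that restricts to the identity on $J$. Under $\Theta$, the second adjoints of the operators $x\mapsto sx$ $(s\in S)$ and $x\mapsto tx$ $(t\in J)$ on $J$ become the coordinatewise operators on $V$.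
\end{proposition}

\begin{proof}
Regard $\pi_n$ as an operator on $J$; its range is $F_n$. Since $F_n$ is finite-dimensional by (A2), we can write $\pi_n=\sum_if_i(\cdot)y_i$ with finitely many $f_i\in J'$, $y_i\in F_n$. Then $\pi_n''\tau=\sum_i\langle f_i,\tau\rangle y_i\in F_n$ for $\tau\in J''$. For $m\ge n$ we have $\pi_n\pi_m=\pi_n$, so $\pi_n(\pi_m''\tau)=\pi_n''\tau$. Hence there is a unique $\Theta\tau\in\prod_nE_n$ with $\pi_n\Theta\tau=\pi_n''\tau$ for all $n$. By Lemma~\ref{lem:trunc}, $N(\Theta\tau)\le\sup_nN(\pi_n''\tau)\le\sqrt2\,\|\tau\|$, so $\Theta:J''\to V$ is a bounded linear map. For $t\in J$ we have $\pi_n''t=\pi_nt$, so $\Theta t=t$.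

\emph{Injectivity.} By Lemma~\ref{lem:shrink}, $\langle f,\tau\rangle=\lim_n\langle f\circ\pi_n,\tau\rangle=\lim_n\langle f,\pi_n''\tau\rangle$ for $f\in J'$. If $\Theta\tau=0$, all $\pi_n''\tau$ vanish, so $\tau=0$.

\emph{Surjectivity.} Let $x\in V$. The sequence $(\pi_nx)$ is bounded in $J$, so by the Banach--Alaoglu theorem it has a weak* cluster point $\tau\in J''$. Fix $m$. The map $\pi_m''$ is weak*-continuous, and $\pi_m''(\pi_nx)=\pi_mx$ for $n\ge m$; hence $\pi_m''\tau=\pi_mx$. So $\Theta\tau=x$, and $\Theta$ is an isomorphism by the open mapping theorem.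

\emph{Actions.} Let $M$ be the coordinatewise operator on $V$ given by $s\in S$ or by $t\in J$, and let $M_0$ be its restriction to $J$. Then $M$ commutes with each $\pi_n$, so $\pi_n''M_0''=M_0''\pi_n''$. Since $\pi_n''\tau\in J$,
\[
\pi_n\Theta(M_0''\tau)=M_0''\pi_n''\tau=M\pi_n\Theta\tau=\pi_nM\Theta\tau\qquad(n\ge1),
\]
that is, $\Theta M_0''=M\Theta$.
\end{proof}

\begin{proposition}\label{prop:iterate}
The pair $(J,(F_n))$ is admissible. Moreover $Q(J)\cong E$ as $S$-modules, $J\cdot J''\subset J$, and $\operatorname{Ann}_S(J'')=0$.
\end{proposition}

\begin{proof}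
Identify $J''$ with $V$; by Proposition~\ref{prop:bidual} and (D2), the actions of $S$ and of $J$ on $J''$ are coordinatewise. By Lemma~\ref{lem:V}, $L$ is a bounded $S$-module map of $V$ onto $E$ with kernel $J$, so it induces an isomorphism $Q(J)=V/J\cong E$. The inclusion $J\cdot J''\subset J$ holds because $J$ is an ideal of $V$. If $x\in V$ and $Sx=0$, then $Sx_n=0$ for each $n$, so $x_n=0$ by (A4). This proves $\operatorname{Ann}_S(J'')=0$, and (A4) for $J$.

Property (A1) for $J$, with the norm $2N$, follows from Lemma~\ref{lem:V}(c) and from (A1) for $E$ in each coordinate. The $F_n$ are increasing finite-dimensional subalgebras and submodules, with dense union by Lemma~\ref{lem:trunc}. Finally, $F_n$ is spanned by the idempotents that have an idempotent of $E_j$ in one position $j\le n$ and $0$ elsewhere.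
\end{proof}

\section{Every finite level occurs}\label{sec:levels}

Let $J_0=c_0$ with the subspaces $\operatorname{span}\{e_1,\dots,e_n\}$, and let $J_{i+1}=J(J_i)$ with the subspaces $F_n$. By Proposition~\ref{prop:iterate} and induction, all these pairs are admissible and $Q(J_i)\cong J_{i-1}$ as $S$-modules for $i\ge1$. Therefore, as $S$-modules,
\begin{equation}\label{eq:tower}
Q^j(J_m)\cong J_{m-j}\quad(0\le j\le m),\qquad Q^{m+1}(J_m)\cong\ell^\infty/c_0,
\end{equation}
where $S$ acts as zero on $\ell^\infty/c_0$. Also, for all $i\ge0$,
\begin{equation}\label{eq:annJ}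
\operatorname{Ann}_S(J_i'')=0,\qquad J_i\cdot J_i''\subset J_i;
\end{equation}
for $i\ge1$ this is Proposition~\ref{prop:iterate}, and for $i=0$ it holds because $e_n\in S$ and $c_0\ell^\infty\subset c_0$.

It remains to combine $S$ and $J_m$ into one algebra. The direct sum of algebras, used in Theorem~\ref{thm:main}, is no longer suitable: by \eqref{eq:annJ} it is an ideal in its second dual, so by Theorem~\ref{thm:ideal} it cannot be $4$-weakly amenable without being $2k$-weakly amenable for all $k$. The direct sum ignores the action of $S$ on $J_m$, and this action is what survives on $Q(J_m)$. We build it into the product.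

\begin{proof}[Proof of Theorem~\ref{thm:levels}]
Let $m=k-1\ge0$ and $J=J_m$. Let $A=S\oplus J$ with norm $\|s\|+\|t\|$ and product
\[
(s,t)(s',t')=(ss',\ st'+s't+tt').
\]
The product is commutative. By (A1), the second coordinate of $\bigl((s,t)(s',t')\bigr)(s'',t'')$ is
\[
ss't''+ss''t'+s's''t+s(t't'')+s'(tt'')+s''(tt')+tt't'',
\]
which is symmetric in the three factors, so the product is associative. The norm of $(s,t)(s',t')$ is at most $(\|s\|+\|t\|)(\|s'\|+\|t'\|)$. Thus $A$ is a commutative Banach algebra.

Let $\varphi(s,t)=d(s)$. By \eqref{eq:d}, $\varphi\neq0$ vanishes on $A^2$, and $\ker\varphi=\ell^2\oplus J$. The elements $(e_n,0)$ and $(0,p)$ with $p=p^2\in J$ are idempotents of $A$, and they span a dense subspace of $\ell^2\oplus J$ by (A2) and (A3). The bimodules $Q^j(A)''$ are symmetric, so Lemma~\ref{lem:reduce} and Proposition~\ref{prop:split} give, for $l\ge1$,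
\begin{equation}\label{eq:crit}
A\text{ is }2l\text{-weakly amenable}\iff\operatorname{Ann}_A(Q^j(A)'')=0\ \text{ for }0\le j\le l-1.
\end{equation}

\emph{The case $j=0$.} Since $S$ is reflexive, $A''=S\oplus J''$. Multiplication by $(s,t)$ on $A$ has three components: $\sigma\mapsto s\sigma$ on $S$, $\sigma\mapsto\sigma t$ from $S$ to $J$, and $\tau\mapsto s\tau+t\tau$ on $J$. The second adjoints of the first two are the same maps, now with values in $S$ and in $J\subset J''$. So by (D2),
\begin{equation}\label{eq:action}
(s,t)\cdot(\sigma,\tau)=(s\sigma,\ s\tau+\sigma t+t\cdot\tau)\qquad(\sigma\in S,\ \tau\in J'').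
\end{equation}
If $(\sigma,\tau)$ is annihilated by all $(s,0)$, then $\sigma\in\operatorname{Ann}_S(S)=0$ and $\tau\in\operatorname{Ann}_S(J'')=0$ by \eqref{eq:annJ}. So $\operatorname{Ann}_A(A'')=0$.

\emph{The case $j\ge1$.} The map $(\sigma,\tau)\mapsto\tau+J$ identifies $Q(A)$ with $Q(J)$. In \eqref{eq:action} we have $\sigma t\in J$, and $t\cdot\tau\in J$ by \eqref{eq:annJ}. So $(s,t)$ acts on $Q(A)=Q(J)$ as $s$ does; that is, $A$ acts through the surjective homomorphism $\theta:A\to S$, $\theta(s,t)=s$. By (D2), if $A$ acts on an $S$-module $Y$ through $\theta$, then it acts on $Y''$ and on $Q(Y)$ through $\theta$. Hence for $j\ge1$ the bimodule $Q^j(A)$ is $Q^j(J)$ with the action through $\theta$, and $\operatorname{Ann}_A(Q^j(A)'')=\operatorname{Ann}_S(Q^j(J)'')$ because $\theta$ is onto. By \eqref{eq:tower} and \eqref{eq:annJ},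
\[
\operatorname{Ann}_A(Q^j(A)'')\cong\operatorname{Ann}_S(J_{m-j}'')=0\quad(1\le j\le m),\qquad
\operatorname{Ann}_A(Q^{m+1}(A)'')\cong(\ell^\infty/c_0)''\neq0 .
\]
By \eqref{eq:crit}, $A$ is $2(m+1)$-weakly amenable and not $2(m+2)$-weakly amenable.
\end{proof}

\begin{remark}
For $m=0$ the map $(s,t)\mapsto(s,s+t)$ is an isomorphism of this algebra onto the direct sum $S\oplus c_0$ of Theorem~\ref{thm:main}, since $ss'+st'+s't+tt'=(s+t)(s'+t')$ in $c_0$.
\end{remark}

\begin{remark}
The product of $J$ cannot be discarded. If the term $tt'$ is omitted from the product, then $(s,t)\mapsto(0,t)$ is a nonzero bounded derivation into $A\subset A''$, and the resulting algebra is not even $2$-weakly amenable.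
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Each such set is an initial segment, because $(2k+2)$-weak amenability implies $2k$-weak amenability; this is the theorem of Dales, Ghahramani and Gr{\o}nb{\ae}k quoted in the introduction, and it also follows from Proposition~\ref{prop:split}. For $\mathbb C$ with zero product, every even dual is $\mathbb C$ with zero actions and the identity map is a non-inner derivation, so the set is empty. For the algebra of Theorem~\ref{thm:levels} the set contains $k$ and not $k+1$, so it is $\{1,\dots,k\}$. For $\mathbb C$ with its usual product, every derivation into a dual $A^{(n)}$ vanishes at $1$ by Lemma~\ref{lem:idem}, so the set is all of $\{1,2,\dots\}$.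
\end{proof}

\begin{thebibliography}{1}

\bibitem{Rees}
\emph{On $n$-weak amenability of Rees semigroup algebras},
\texttt{https://www.ias.ac.in/article/fulltext/pmsc/118/04/0547-0555}.

\end{thebibliography}
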